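\title{The Lorentz spaces $L_{p,q}[0,1]$ with $p\neq q$ have no greedy basis}

\begin{abstract}
A basis of a Banach space is greedy if keeping the $m$ largest coefficients of an expansion gives, up to a fixed factor, a best $m$-term approximation. We prove that for $1<p<\infty$ and $1\le q<\infty$ the Lorentz space $L_{p,q}[0,1]$ has a greedy basis if and only if $p=q$. If $p\ne q$ and $p\ne2$, every semi-normalized unconditional basis contains, for each $m$, a set of $m$ elements whose sum has norm at least $cm^{\max(1/p,1/q)}$ and a set of $m$ elements whose sum has norm at most $Cm^{\min(1/p,1/q)}$. Hence the Lebesgue constants of the greedy algorithm are at least $cm^{|1/p-1/q|}$, an order attained by the Haar system. For $p=2$ we prove a weaker estimate, which still excludes greedy bases.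
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Greedy bases}
Let $X$ be a real or complex Banach space and let $(f_j)_{j\in\mathbb N}$ be a Schauder basis of $X$ that is \emph{semi-normalized}: $0<\inf_j\|f_j\|\le\sup_j\|f_j\|<\infty$. The error of best $m$-term approximation of $x\in X$ is
\[
\sigma_m(x)=\inf\Big\|x-\sum_{j\in A}\alpha_jf_j\Big\|,
\]
where the infimum is over all $A\subset\mathbb N$ with $|A|\le m$ and all scalars $\alpha_j$. The greedy algorithm makes the simplest choice of the set and of the scalars. If $x=\sum_ja_jf_j$, a set $A$ with $|A|=m$ is a \emph{greedy set of order $m$} for $x$ if $|a_j|\ge|a_l|$ whenever $j\in A$, $l\notin A$, and then $\mathcal G_m(x)=\sum_{j\in A}a_jf_j$ is a \emph{greedy approximation}. Greedy sets exist because $a_j\to0$, and there may be several. The \emph{Lebesgue constant} $L_m\le\infty$ is the least constant with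
\[
\|x-\mathcal G_m(x)\|\le L_m\,\sigma_m(x)
\]
for all $x$ and all choices of $\mathcal G_m(x)$. The basis is \emph{greedy} if $\sup_mL_m<\infty$. Passing to an equivalent norm changes $L_m$ by a bounded factor, so it does not affect greediness.

For the unit vector basis of $\ell_p$ we have $L_m=1$: deleting the $m$ largest coordinates leaves the smallest possible norm. For the union of the unit vector bases in $\ell_p\oplus\ell_q$, $p<q$, let $x$ be the sum of $m$ unit vectors from each summand. The algorithm may delete those from $\ell_q$ and leave an error $m^{1/p}$, while deleting the others leaves $m^{1/q}$; so $L_m\ge m^{1/p-1/q}$. The obstruction is that two sums of $m$ basis vectors have very different norms. To measure it, write $f_A=\sum_{j\in A}f_j$ for finite $A$ and put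
\[
h_r(m)=\sup_{|A|=m}\|f_A\|,\qquad h_l(m)=\inf_{|A|=m}\|f_A\| .
\]
The basis is \emph{democratic} if $h_r(m)\le Ch_l(m)$ for all $m$. Section~\ref{sec:democracy} shows that a basis is greedy exactly when it is unconditional and democratic, and that for an unconditional basis $L_m$ is comparable to $\max_{s\le m}h_r(s)/h_l(s)$.

\subsection*{Lorentz spaces}
For a measurable $f$ on $[0,1]$ let $f^*(y)=\inf\{s\ge0:|\{|f|>s\}|\le y\}$ be its non-increasing rearrangement; $|B|$ is the Lebesgue measure of $B$. For $1\le p,q<\infty$ the space $L_{p,q}[0,1]$ consists of the classes of measurable $f$ with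
\[
\|f\|_{p,q}=\Big(\int_0^1f^*(y)^q\,y^{q/p-1}\,dy\Big)^{1/q}<\infty .
\]
Thus $L_{p,p}=L_p$. The layer cake formula for the measure $y^{q/p-1}dy$, which gives mass $\frac pq\,y^{q/p}$ to $[0,y)$, yields
\begin{equation}\label{eq:distr}
\|f\|_{p,q}^q=p\int_0^\infty s^{q-1}\,|\{|f|>s\}|^{q/p}\,ds,\qquad \|\mathbf 1_B\|_{p,q}=(p/q)^{1/q}|B|^{1/p}.
\end{equation}
For $1<p<\infty$ and $1\le q<\infty$ the quasi-norm $\|\cdot\|_{p,q}$ is equivalent to a norm, so $L_{p,q}[0,1]$ is a Banach space. It is known that $L_{p,q}[0,1]$ has an unconditional basis only when $1<p<\infty$ and $1\le q<\infty$, and that the Haar system is then an unconditional basis. So this is the range in which greedy bases can be sought. The roles of the two exponents are seen in two configurations of disjoint bumps.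

\begin{example}[flat families and towers]\label{ex:model}
(a) Let $B_1,\dots,B_m$ be disjoint sets of equal measure $\delta$ and $u_i=\delta^{-1/p}\mathbf 1_{B_i}$. By \eqref{eq:distr}, $\|u_i\|_{p,q}=(p/q)^{1/q}$ and $\|\sum_i\pm u_i\|_{p,q}=(p/q)^{1/q}m^{1/p}$.

(b) Let $v_i=2^{i/p}\mathbf 1_{[2^{-i},2^{1-i})}$, $1\le i\le m$. Again $\|v_i\|_{p,q}=(p/q)^{1/q}$. Put $v=|\sum_i\pm v_i|=\sum_iv_i$. For $2^{(i-1)/p}\le s<2^{i/p}$, $1\le i\le m$, the set $\{v>s\}=[2^{-m},2^{1-i})$ has measure between $2^{-i}$ and $2^{1-i}$, and $p\int s^{q-1}ds$ over this range of $s$ equals $\frac pq(1-2^{-q/p})2^{iq/p}$. So each of the $m$ ranges contributes to \eqref{eq:distr} an amount between two positive constants, and the range $s<1$ contributes at most $p/q$. Hence $\|\sum_i\pm v_i\|_{p,q}$ is comparable to $m^{1/q}$.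
\end{example}

Normalized bumps of one height add up like unit vectors of $\ell_p$, and bumps of rapidly growing heights like unit vectors of $\ell_q$. Normalized Haar functions have the moduli of such bumps, and both configurations occur among them, so the Haar system of $L_{p,q}$ is not democratic when $p\ne q$. One is led to guess that no basis is, and \cite{source} poses the conjecture that $L_{p,q}[0,1]$ has no greedy basis for $1<p<\infty$, $1\le q<\infty$, $p\ne q$. The difficulty is that the elements of an arbitrary unconditional basis need not be bumps and need not be disjoint; both configurations have to be found in a basis about which nothing is known but unconditionality.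

\subsection*{Results}
The conjecture is true.

\begin{theorem}\label{thm:main}
If $1<p<\infty$, $1\le q<\infty$ and $p\ne q$, then $L_{p,q}[0,1]$ has no greedy basis.
\end{theorem}

This follows from quantitative estimates. In them $h_r,h_l,L_m$ are taken in a fixed norm equivalent to $\|\cdot\|_{p,q}$, and $c,C>0$ do not depend on $m$.

\begin{theorem}\label{thm:quant}
Let $1<p<\infty$, $1\le q<\infty$, $p\ne q$, and let $(f_j)$ be a semi-normalized unconditional basis of $L_{p,q}[0,1]$.
\begin{itemize}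
\item[(a)] If $p\ne2$, then for all $m$
\[
h_r(m)\ge cm^{\max(1/p,1/q)},\qquad h_l(m)\le Cm^{\min(1/p,1/q)},\qquad L_m\ge cm^{|1/p-1/q|}.
\]
For the normalized Haar system these orders are attained: $h_r(m)\le Cm^{\max(1/p,1/q)}$, $h_l(m)\ge cm^{\min(1/p,1/q)}$ and $L_m\le Cm^{|1/p-1/q|}$.
\item[(b)] If $p=2>q$, then $h_r(m)\ge cm^{1/q}$ for all $m$ and $\sum_mh_l(m)^{-2}=\infty$. If $p=2<q$, then $h_l(m)\le Cm^{1/q}$ for all $m$ and $\sum_m(h_r(m)/m)^2=\infty$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:iff}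
For $1<p<\infty$ and $1\le q<\infty$, the space $L_{p,q}[0,1]$ has a greedy basis if and only if $p=q$.
\end{corollary}

\subsection*{Plan of the proof}
Towers are the easier configuration. If the basis functions had no mass at great heights, the space would be isomorphic to $\ell_2$; so they do, and a gliding hump argument produces sums of order $m^{1/q}$ (Section~\ref{sec:towers}). Flat families are harder, and by duality it suffices to find them for $q<p$. We expand the indicators of the dyadic intervals of a fine partition in the basis and in the dual system, and follow where the product of the two expansions lives (Section~\ref{sec:square}). For $p\ne2$ the ratio of a dual function to a basis function determines the height at which they interact, and a counting argument gives many functions that interact at one height on essentially disjoint sets (Section~\ref{sec:flat}). For $p=2$ the ratio carries no such information, and we count coefficients instead (Section~\ref{sec:two}). The Haar system,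 treated in Section~\ref{sec:haar}, gives the sharpness and serves as the model throughout. Section~\ref{sec:proofs} assembles the theorems.

\section{Tools}\label{sec:tools}

\subsection*{Lorentz spaces}
From now on, except in Section~\ref{sec:democracy}, $X=L_{p,q}[0,1]$ with $1<p<\infty$, $1\le q<\infty$, and $\frac1p+\frac1{p'}=1=\frac1q+\frac1{q'}$. If $q=1$, then $q'=\infty$ and $\|g\|_{p',\infty}=\sup_yy^{1/p'}g^*(y)$. A norm on a space of functions is a \emph{lattice norm} if $|f|\le|g|$ a.e.\ implies $\|f\|\le\|g\|$. We write $\langle f,g\rangle=\int_0^1fg$ and use the following facts.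
\begin{itemize}
\item[(L1)] \emph{Norm.} $\|\cdot\|_{p,q}$ is equivalent to a lattice norm $\|\cdot\|$, which we fix. (Replace $f^*(y)$ by $\frac1y\int_0^yf^*$ in the definition and use Hardy's inequality.)
\item[(L2)] \emph{H\"older's inequality.} $\int|fg|\le\int f^*g^*\le\|f\|_{p,q}\|g\|_{p',q'}$, because $y^{1/p-1/q}y^{1/p'-1/q'}=1$. In particular $L_{p,q}$ and $L_{p',q'}$ embed in $L_1$.
\item[(L3)] \emph{Duality} (Hunt). $X^*=L_{p',q'}$ under $\langle\cdot,\cdot\rangle$, and the dual norm $\|\cdot\|_*$ is a lattice norm equivalent to $\|\cdot\|_{p',q'}$. If $q>1$, the same fact for $(p',q')$ shows that $X$ is reflexive.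
\item[(L4)] \emph{Weak type.} $\|\mathbf 1_B\|_{p',q'}$ is a constant multiple of $|B|^{1/p'}$. From $s\mathbf 1_{\{|f|\ge s\}}\le|f|$ we get $|\{|f|\ge s\}|\le C\|f\|_{p,q}^ps^{-p}$ and $|\{|g|\ge s\}|\le C\|g\|_{p',q'}^{p'}s^{-p'}$.
\item[(L5)] \emph{Fatou property.} If $0\le u_n\uparrow u$, then $u_n^*\uparrow u^*$, so $\|u_n\|_{p,q}\uparrow\|u\|_{p,q}$ and $\|u_n\|_{p',q'}\uparrow\|u\|_{p',q'}$.
\item[(L6)] \emph{Absolute continuity.} If $f\in X$, then $\|f\mathbf 1_{\{|f|>M\}}\|_{p,q}\to0$ as $M\to\infty$, by dominated convergence; this uses $q<\infty$.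
\end{itemize}
The letters $C,c$ denote positive constants that depend only on $p$, $q$, the norm and the basis, and may change from line to line; $a\sim b$ means $cb\le a\le Cb$. Triangle inequalities are applied to $\|\cdot\|$ and $\|\cdot\|_*$; passing to $\|\cdot\|_{p,q}$ and $\|\cdot\|_{p',q'}$ changes only constants.

\subsection*{Unconditional bases}
A basis $(f_j)$ with biorthogonal functionals $(g_j)$ is \emph{unconditional} if every expansion $x=\sum_j\langle x,g_j\rangle f_j$ converges in every order. Then the multipliers $M_\theta x=\sum_j\theta_j\langle x,g_j\rangle f_j$, $\sup_j|\theta_j|\le1$, are uniformly bounded; let $K=\sup_\theta\|M_\theta\|\ge1$. In particular the coordinate projections $P_A$ have norm at most $K$, and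
\begin{equation}\label{eq:mono}
|a_j|\le|b_j|\ \text{ for all }j\quad\Longrightarrow\quad\Big\|\sum_ja_jf_j\Big\|\le K\Big\|\sum_jb_jf_j\Big\|.
\end{equation}
For finitely supported $\theta$ the adjoint is $M_\theta^*g=\sum_j\theta_j\langle f_j,g\rangle g_j$, so \eqref{eq:mono} also holds for finite sums of the $g_j$ in the dual norm.

Let now $(f_j)$ be a semi-normalized unconditional basis of $X=L_{p,q}$. Then $g_j\in L_{p',q'}$, $\int f_jg_j=1$, and $\|g_j\|_*\le K/\inf_l\|f_l\|$. So $\|f_j\|_{p,q}\le C$, $\|g_j\|_{p',q'}\le C$, and by (L2) and (L4)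
\begin{equation}\label{eq:basic}
1\le\int|f_jg_j|\le C,\qquad |\{|f_j|\ge s\}|\le Cs^{-p},\qquad |\{|g_j|\ge s\}|\le Cs^{-p'} .
\end{equation}
If $q>1$, then $X$ is reflexive, and the biorthogonal functionals of a basis of a reflexive space form a basis of the dual. So $(g_j)$ is then a semi-normalized unconditional basis of $L_{p',q'}$ with biorthogonal functionals $(f_j)$, and everything proved for bases applies to it. We call this \emph{passing to the dual basis}.

\subsection*{Square functions}
Let $\varepsilon_i,\varepsilon_j'$ be independent signs, $\mathbb E$ the average over them, and $\kappa=3^{-1/2}$.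

\begin{lemma}[Khintchine]\label{lem:khin}
For finite families of scalars, $\mathbb E|\sum_i\varepsilon_ia_i|\ge\kappa(\sum_i|a_i|^2)^{1/2}$ and $\mathbb E|\sum_{i,j}\varepsilon_i\varepsilon_j'a_{ij}|\ge\kappa^2(\sum_{i,j}|a_{ij}|^2)^{1/2}$. For finite families of functions in $X$,
\begin{equation}\label{eq:khin}
\Big\|\Big(\sum_i|u_i|^2\Big)^{1/2}\Big\|\le\kappa^{-1}\,\mathbb E\Big\|\sum_i\varepsilon_iu_i\Big\|,\qquad
\Big\|\Big(\sum_{i,j}|u_{ij}|^2\Big)^{1/2}\Big\|\le\kappa^{-2}\,\mathbb E\Big\|\sum_{i,j}\varepsilon_i\varepsilon_j'u_{ij}\Big\|,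
\end{equation}
and the same holds in $X^*$.
\end{lemma}

\begin{proof}
Let $Z=\sum\varepsilon_ia_i$. In the expansion of $\mathbb E|Z|^4$ only the terms whose four indices are paired survive; there are three pairings, so $\mathbb E|Z|^4\le3(\mathbb E|Z|^2)^2$. H\"older's inequality for $|Z|^2=|Z|^{2/3}|Z|^{4/3}$ gives $(\mathbb E|Z|^2)^3\le(\mathbb E|Z|)^2\,\mathbb E|Z|^4$, and the first bound follows. For the second put $Z_j=\sum_i\varepsilon_ia_{ij}$. Averaging over $\varepsilon'$ first and using the convexity of the $\ell_2$ norm,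
\[
\mathbb E\Big|\sum_j\varepsilon_j'Z_j\Big|\ge\kappa\,\mathbb E\Big(\sum_j|Z_j|^2\Big)^{1/2}\ge\kappa\Big(\sum_j(\mathbb E|Z_j|)^2\Big)^{1/2}\ge\kappa^2\Big(\sum_{i,j}|a_{ij}|^2\Big)^{1/2}.
\]
For \eqref{eq:khin} apply these bounds pointwise, then the lattice property and the triangle inequality.
\end{proof}

By \eqref{eq:khin} and \eqref{eq:mono}, for finite sums
\begin{equation}\label{eq:lower}
\Big\|\Big(\sum_j|a_jf_j|^2\Big)^{1/2}\Big\|\le C\Big\|\sum_ja_jf_j\Big\|,\qquad \Big\|\Big(\sum_j|a_jg_j|^2\Big)^{1/2}\Big\|_*\le C\Big\|\sum_ja_jg_j\Big\|_* .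
\end{equation}
This turns pointwise largeness of the functions $f_j$ into \emph{lower} bounds for $\|f_A\|$. \emph{Upper} bounds for $\|f_A\|$ cannot come from pointwise information on a part of $f_j$. They come from the dual functions: it is enough to find test functions that are seen by the $g_j$, $j\in A$, and have small signed sums.

\begin{lemma}[averaging principle]\label{lem:avg}
Let $\psi_1,\dots,\psi_m\in X$ satisfy $\|\sum_i\varepsilon_i\psi_i\|\le\Delta$ for all signs, and let $j_1,\dots,j_m$ be distinct with $|\langle\psi_i,g_{j_i}\rangle|\ge c_0>0$. Then $\|\sum_if_{j_i}\|\le K^2\Delta/c_0$.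
\end{lemma}

\begin{proof}
Let $\theta(\varepsilon)$ equal $\varepsilon_i$ at $j_i$ and $0$ elsewhere. Since $\mathbb E\,\varepsilon_i\varepsilon_l=0$ for $i\ne l$,
\[
\mathbb E\,M_{\theta(\varepsilon)}\Big(\sum_l\varepsilon_l\psi_l\Big)=\mathbb E\sum_{i,l}\varepsilon_i\varepsilon_l\langle\psi_l,g_{j_i}\rangle f_{j_i}=\sum_i\langle\psi_i,g_{j_i}\rangle f_{j_i},
\]
so the right side has norm at most $K\Delta$. Now apply \eqref{eq:mono}.
\end{proof}

The last tool is the lower estimate of Example~\ref{ex:model}(b) without disjointness: functions whose norms sit on disjoint ranges of the variable $y$ add up as in $\ell_q$. Here $\operatorname{supp}u=\{u\ne0\}$.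

\begin{lemma}[humps]\label{lem:hump}
Let $\epsilon>0$. If $|\operatorname{supp}u|\le\tau\le1$ and $\epsilon<\|u\|_{p,q}<\infty$, there is $\tau'\in(0,\tau)$ with $\int_{\tau'}^{\tau}u^*(y)^qy^{q/p-1}dy\ge\frac12\epsilon^q$. If $1=\tau_0>\tau_1>\dots>\tau_m>0$ and $\int_{\tau_i}^{\tau_{i-1}}u_i^*(y)^qy^{q/p-1}dy\ge\frac12\epsilon^q$ for $1\le i\le m$, then $\|\max_i|u_i|\|_{p,q}\ge2^{-1/q}\epsilon\,m^{1/q}$.
\end{lemma}

\begin{proof}
The first claim holds because $u^*=0$ beyond $\tau$, so the integral tends to $\|u\|_{p,q}^q$ as $\tau'\to0$. For the second let $v=\max_i|u_i|$. Then $v^*\ge u_i^*$, and $\|v\|_{p,q}^q\ge\sum_i\int_{\tau_i}^{\tau_{i-1}}u_i^*(y)^qy^{q/p-1}dy\ge\frac m2\epsilon^q$.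
\end{proof}

\section{Democracy and Lebesgue constants}\label{sec:democracy}

In this section $(f_j)$ is a semi-normalized basis of an arbitrary Banach space.

\begin{lemma}\label{lem:uncond}
A greedy basis is unconditional.
\end{lemma}

\begin{proof}
Let $L=\sup_mL_m$, $x=\sum a_jf_j$, $|A|=m$, and $N>2\sup_j|a_j|$. Then $A$ is a greedy set for $x'=x+Nf_A$, with error $x-P_Ax$, and $\sigma_m(x')\le\|x\|$. So $\|P_A\|\le L+1$ for all finite $A$. If $\min A>n$, then $\|P_Ax\|=\|P_A(x-\sum_{j\le n}a_jf_j)\|\le(L+1)\|\sum_{j>n}a_jf_j\|$, which tends to $0$ as $n\to\infty$ uniformly in $A$. Hence the series converges in every order.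
\end{proof}

\begin{proposition}\label{prop:leb}
Let $(f_j)$ be unconditional with constant $K$ and $\mu(m)=\max_{1\le s\le m}h_r(s)/h_l(s)$. Then $\mu(m)/(2K)\le L_m\le2K^3\mu(m)$ for all $m$.
\end{proposition}

\begin{proof}
\emph{Lower bound.} First, $L_m\ge1$: always $\sigma_m(x)\le\|x-\mathcal G_m(x)\|$, and $\sigma_m(x)>0$ for $x=\sum_{j\le m+1}f_j$, because every $m$-term approximant misses some $j\le m+1$, so that its distance from $x$ is at least $1/\sup_j\|g_j\|$. Let $|A|=|B|=s\le m$ and $Q=\|f_A\|/\|f_B\|$; we show $L_m\ge Q/(2K)$. This is clear if $Q<2K$. Let $Q\ge2K$, $A'=A\setminus B$, $B'=B\setminus A$, so $|A'|=|B'|$. Then $\|f_{B'}\|\le K\|f_B\|$ and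
\[
\|f_{A'}\|\ge\|f_A\|-\|f_{A\cap B}\|\ge\|f_A\|-K\|f_B\|\ge\tfrac12\|f_A\| .
\]
Choose $D$ disjoint from $A\cup B$ with $|D|=m-|B'|$ and let $x=2f_D+f_{A'}+f_{B'}$. The set $D\cup B'$ is greedy of order $m$ with error $f_{A'}$, and $\sigma_m(x)\le\|f_{B'}\|$ because $|D\cup A'|=m$. So $\frac12\|f_A\|\le L_mK\|f_B\|$.

\emph{Upper bound} (the Konyagin--Temlyakov argument). Let $A$ be greedy of order $m$ for $x=\sum a_jf_j$, and let $z$ be a combination of the $f_j$, $j\in B$, where $|B|=m$ (enlarge $B$ if needed). Then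
\[
x-P_Ax=P_{(A\cup B)^c}(x-z)+P_{B\setminus A}x,
\]
and the first term has norm at most $K\|x-z\|$. Let $s=|A\setminus B|=|B\setminus A|$. If $s=0$ the second term vanishes. Otherwise let $\alpha=\min_{A\setminus B}|a_j|\ge\max_{B\setminus A}|a_j|$. By \eqref{eq:mono}, used twice, and $P_{A\setminus B}z=0$,
\[
\|P_{B\setminus A}x\|\le K\alpha\,h_r(s)\le K\mu(m)\,\alpha\|f_{A\setminus B}\|\le K^2\mu(m)\|P_{A\setminus B}(x-z)\|\le K^3\mu(m)\|x-z\| .
\]
So $L_m\le K+K^3\mu(m)\le2K^3\mu(m)$.
\end{proof}

Thus a basis is greedy if and only if it is unconditional and democratic. By \eqref{eq:mono}, multiplying the $f_j$ by scalars with $c\le|\lambda_j|\le C$ changes $h_r,h_l$, and hence $L_m$, by bounded factors; the choice of normalization of an unconditional basis is immaterial.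

\section{The Haar system}\label{sec:haar}

Dyadic intervals are the sets $[i2^{-k},(i+1)2^{-k})\subset[0,1)$. For a dyadic $J$, $h_J$ equals $1$ on the left half of $J$, $-1$ on the right half and $0$ elsewhere. The Haar system consists of the $h_J$ and the constant function $1$, which we also write as $h_J$ with a second copy of $J=[0,1)$ as index. Then $|h_J|=\mathbf 1_J$, and by \eqref{eq:distr} the normalized Haar system is, up to a constant factor,
\[
f_J=|J|^{-1/p}h_J,\qquad\text{with biorthogonal functions}\quad g_J=|J|^{-1/p'}h_J .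
\]
The next formula contains both parts of Example~\ref{ex:model}: within a generation the functions add up as in $\ell_p$, across generations as in $\ell_q$. The case $p=q$ is allowed.

\begin{proposition}\label{prop:haar}
Let $1<p<\infty$, $1\le q<\infty$. Let $A$ be a finite set of indices and $n_k$ the number of $J\in A$ with $|J|=2^{-k}$. Then $\|f_A\|\sim(\sum_kn_k^{q/p})^{1/q}$. Consequently $h_r(m)\le Cm^{\max(1/p,1/q)}$, $h_l(m)\ge cm^{\min(1/p,1/q)}$ and $L_m\le Cm^{|1/p-1/q|}$.
\end{proposition}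

\begin{proof}
Let $\Phi=\max_{J\in A}|J|^{-1/p}\mathbf 1_J$. The intervals containing a given point have distinct lengths, except for the two copies of $[0,1)$. So where $\Phi=2^{k/p}$ we have $|f_A|\le1+\sum_{l\le k}2^{l/p}\le C\Phi$. Conversely $\Phi\le(\sum_{J\in A}|f_J|^2)^{1/2}$, and \eqref{eq:lower} applies because the Haar system is unconditional. Hence $\|f_A\|\sim\|\Phi\|_{p,q}$.

The function $\Phi$ takes values in $\{0\}\cup\{2^{k/p}:k\ge0\}$. Splitting the integral in \eqref{eq:distr} at the points $2^{k/p}$, as in Example~\ref{ex:model}(b), gives $\|\Phi\|_{p,q}^q\sim\sum_{k\ge0}(2^k|U_k|)^{\rho}$, where $\rho=q/p$ and $U_k=\{\Phi\ge2^{k/p}\}$ is the union of the $J\in A$ with $|J|\le2^{-k}$. Intervals of one length are disjoint, up to the double $[0,1)$, so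
\[
\tfrac12n_k\le2^k|U_k|\le\sum_{d\ge0}2^{-d}n_{k+d}.
\]
If $\rho\le1$, subadditivity of $t\mapsto t^\rho$ gives $\sum_k(2^k|U_k|)^\rho\le\sum_d2^{-d\rho}\sum_kn_{k+d}^\rho\le C\sum_kn_k^\rho$. If $\rho>1$, the triangle inequality in $\ell_\rho$ gives the same bound with $C=2^\rho$. This proves the formula.

Let $|A|=\sum n_k=m$. The $n_k$ are integers, so $m^\rho\le\sum n_k^\rho\le m$ if $\rho\le1$ and $m\le\sum n_k^\rho\le m^\rho$ if $\rho\ge1$. Taking $q$-th roots places $\|f_A\|$ between multiples of $m^{1/p}$ and $m^{1/q}$. The bound for $L_m$ follows from Proposition~\ref{prop:leb}.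
\end{proof}

\section{Towers: sums of order $m^{1/q}$}\label{sec:towers}

From here to Section~\ref{sec:two}, $(f_j)$ is a semi-normalized unconditional basis of $X=L_{p,q}$. To build a tower we need basis functions that keep a fixed part of their norm above any given height. A uniformly bounded orthonormal basis of $L_2$, such as the trigonometric system, has no such functions. The next lemma says that $L_2$ is the only exception.

\begin{lemma}\label{lem:tall}
Let $(p,q)\ne(2,2)$. There is $\epsilon_0>0$ such that for each $M>0$ there is $j$ with $\|f_j\mathbf 1_{\{|f_j|>M\}}\|_{p,q}>\epsilon_0$.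
\end{lemma}

\begin{proof}
Let $\beta=\sup_j\|g_j\|_{p',q'}$ and $\epsilon_0=1/(2\beta)$. Suppose that for some $M$ we have $\|f_j\mathbf 1_{\{|f_j|>M\}}\|_{p,q}\le\epsilon_0$ for all $j$. We show that $X$ is isomorphic to $\ell_2$; constants may now depend on $M$.

\emph{The $L_1$ norms of $f_j$ and $g_j$ are bounded below.} Let $u_j=|f_j|\mathbf 1_{\{|f_j|\le M\}}$. By (L2), $1\le\int|f_jg_j|\le\frac12+\int u_j|g_j|$. Hence $\|g_j\|_1\ge1/(2M)$ and $\|u_j\|_{p,q}\ge1/(2\beta)$. For $\lambda>0$ we have $u_j\le\lambda+M\mathbf 1_{\{u_j>\lambda\}}$ and $|\{u_j>\lambda\}|\le\|u_j\|_1/\lambda$, so with a constant $C_0$ depending on $p,q$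
\[
\frac1{2\beta}\le\|u_j\|_{p,q}\le C_0\big(\lambda+M(\|u_j\|_1/\lambda)^{1/p}\big).
\]
The choice $\lambda=1/(4\beta C_0)$ gives $\|f_j\|_1\ge\|u_j\|_1\ge c$.

\emph{The basis is equivalent to the unit vector basis of $\ell_2$.} By \eqref{eq:lower}, the embedding $X\subset L_1$ and the convexity of the $\ell_2$ norm, for finite sums
\[
\Big\|\sum a_jf_j\Big\|\ge c\int\Big(\sum|a_jf_j|^2\Big)^{1/2}\ge c\Big(\sum|a_j|^2\|f_j\|_1^2\Big)^{1/2}\ge c\|a\|_2 .
\]
The same chain in $X^*\subset L_1$ gives $\|\sum b_jg_j\|_*\ge c\|b\|_2$. For $x=\sum_{j\le n}a_jf_j$ take $g\in X^*$ with $\|g\|_*=1$, $\langle x,g\rangle=\|x\|$, and put $b_j=\langle f_j,g\rangle$. Then $\|\sum_{j\le n}b_jg_j\|_*\le K$, so $\|(b_j)_{j\le n}\|_2\le C$ and $\|x\|=\sum_{j\le n}a_jb_j\le C\|a\|_2$.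

\emph{Contradiction.} In a Hilbert space $\mathbb E\|\sum\varepsilon_ix_i\|^2=\sum\|x_i\|^2$, so in $X$ the two sides are comparable, uniformly over finite families. Example~\ref{ex:model}(a), with $\delta=1/m$, gives $m^{2/p}\sim m$, and Example~\ref{ex:model}(b) gives $m^{2/q}\sim m$. Hence $p=q=2$.
\end{proof}

\begin{proposition}\label{prop:tower}
Let $(p,q)\ne(2,2)$. \emph{(i)} $h_r(m)\ge cm^{1/q}$ for all $m$. \emph{(ii)} If $q>1$, then $h_l(m)\le Cm^{1/q}$ for all $m$.
\end{proposition}

\begin{proof}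
(i) We stack tall parts of the $f_j$. Let $\tau_0=1$ and choose $M_i,j_i,\tau_i$ inductively. Take $M_i$ so large that $|\{|f_j|>M_i\}|\le\tau_{i-1}$ for all $j$, by \eqref{eq:basic}, and $\|f_{j_l}\mathbf 1_{\{|f_{j_l}|>M_i\}}\|_{p,q}\le\epsilon_0$ for $l<i$, by (L6). Let $j_i$ be given by Lemma~\ref{lem:tall} for $M=M_i$; the second condition makes $j_i$ different from $j_1,\dots,j_{i-1}$. Put $u_i=f_{j_i}\mathbf 1_{\{|f_{j_i}|>M_i\}}$ and choose $\tau_i<\tau_{i-1}$ by the first part of Lemma~\ref{lem:hump}. Since $\max_{i\le m}|u_i|\le(\sum_{i\le m}|f_{j_i}|^2)^{1/2}$, Lemma~\ref{lem:hump} and \eqref{eq:lower} give $cm^{1/q}\le\|\sum_{i\le m}f_{j_i}\|$.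

(ii) We stack tall parts of the $g_j$ and place a tower of test functions on them. As $q>1$, we may pass to the dual basis: Lemma~\ref{lem:tall} applies to $(g_j)$ in $L_{p',q'}$, because $1<p',q'<\infty$ and $(p',q')\ne(2,2)$. Let $\epsilon_0$ now be its constant. Put $\tau_0=1$, $S_0=0$, and, given the objects with index less than $i$, choose the following.
\begin{itemize}
\item $M_i$ with $|\{|g_j|>M_i\}|\le\tau_{i-1}$ for all $j$ and $\|g_{j_l}\mathbf 1_{\{|g_{j_l}|>M_i\}}\|_{p',q'}\le\epsilon_0$ for $l<i$; the latter uses (L6) for $q'<\infty$.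
\item $j_i$ with $\|g_{j_i}\mathbf 1_{Y_i}\|_{p',q'}>\epsilon_0$, where $Y_i=\{|g_{j_i}|>M_i\}$. Then $j_i\ne j_l$ for $l<i$, and $|Y_i|\le\tau_{i-1}$.
\item A bounded $\psi_i$ supported in $Y_i$ with $\|\psi_i\|_{p,q}\le1$ and $\langle\psi_i,g_{j_i}\rangle\ge c_0$. By (L3) there is $f$ with $\|f\|_{p,q}\le1$ and $\int_{Y_i}|f||g_{j_i}|\ge2c_0$, where $c_0>0$ does not depend on $i$. By monotone convergence $\psi_i=\min(|f|,N)\,\overline{\operatorname{sgn}g_{j_i}}\,\mathbf 1_{Y_i}$ works for large $N$; here $\operatorname{sgn}z=z/|z|$.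
\item $S_i=S_{i-1}+\|\psi_i\|_\infty$, and then $0<\tau_i\le\tau_{i-1}/2$ with $S_i\tau_i^{1/p}\le1$.
\end{itemize}
The $\psi_i$ need not be disjoint, but later supports are so small that they are invisible at the height of $\psi_i$. Let $\Psi=\sum_{i\le m}|\psi_i|\le S_m$ and $2S_{i-1}<s\le2S_i$. Outside $\bigcup_{l>i}Y_l$ we have $\Psi\le S_{i-1}+|\psi_i|<s/2+|\psi_i|$, and $\sum_{l>i}|Y_l|\le\sum_{l\ge i}\tau_l\le2\tau_i$. So $|\{\Psi>s\}|\le|\{|\psi_i|>s/2\}|+2\tau_i$, and by \eqref{eq:distr}
\[
p\int_{2S_{i-1}}^{2S_i}s^{q-1}|\{\Psi>s\}|^{q/p}ds\le C\big(\|\psi_i\|_{p,q}^q+S_i^q\tau_i^{q/p}\big)\le C .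
\]
Summing over $i\le m$ gives $\|\Psi\|_{p,q}\le Cm^{1/q}$. Since $|\sum\varepsilon_i\psi_i|\le\Psi$, Lemma~\ref{lem:avg} gives $\|\sum_{i\le m}f_{j_i}\|\le Cm^{1/q}$.
\end{proof}

\section{Expanding indicators of dyadic intervals}\label{sec:square}

A tower was built one floor at a time, each floor far above the last. A flat family cannot be built in this way, since all its members must have the same height and nothing tells us that a given height occurs twice. We therefore start from a flat family in the space, the indicators of the intervals of a partition, and ask which basis functions are used to represent it.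

\subsection*{Coefficients and square functions}
For dyadic $I$ let
\[
c_{I,j}=\int_Ig_j,\qquad d_{I,j}=\int_If_j,\qquad w_{I,j}=|c_{I,j}d_{I,j}| .
\]
Thus $\mathbf 1_I=\sum_jc_{I,j}f_j$ in $X$, and the $d_{I,j}$ are the coefficients of $\mathbf 1_I$ with respect to the $g_j$. Integrating the expansion over $I$ gives $\sum_jc_{I,j}d_{I,j}=|I|$. For finite $F$ and suitable unimodular $\theta_j$, $j\in F$, with $\theta_j=0$ off $F$, we have $\sum_{j\in F}w_{I,j}=\langle M_\theta\mathbf 1_I,\mathbf 1_I\rangle\le C|I|^{1/p}|I|^{1/p'}$. Hence, with a constant $C_2$,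
\begin{equation}\label{eq:weights}
|I|\le\sum_jw_{I,j}\le C_2|I| .
\end{equation}
For a finite disjoint family $\mathcal I$ of dyadic intervals with union $V$ put
\[
G_{\mathcal I}=\Big(\sum_{I\in\mathcal I}\sum_j|c_{I,j}f_j|^2\Big)^{1/2},\qquad H_{\mathcal I}=\Big(\sum_{I\in\mathcal I}\sum_j|d_{I,j}g_j|^2\Big)^{1/2}.
\]
If $\theta_j=\varepsilon_j'$ on a finite set $F$ and $\theta_j=0$ off $F$, then
\[
\sum_{I\in\mathcal I}\sum_{j\in F}\varepsilon_I\varepsilon_j'c_{I,j}f_j=M_\theta\Big(\sum_I\varepsilon_I\mathbf 1_I\Big),\qquad\sum_{I\in\mathcal I}\sum_{j\in F}\varepsilon_I\varepsilon_j'd_{I,j}g_j=M_\theta^*\Big(\sum_I\varepsilon_I\mathbf 1_I\Big),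
\]
and $|\sum_I\varepsilon_I\mathbf 1_I|=\mathbf 1_V$. By \eqref{eq:khin} and (L5) with $F\uparrow\mathbb N$, there is a constant $C_1$, independent of $\mathcal I$, with
\begin{equation}\label{eq:GH}
\|G_{\mathcal I}\|_{p,q}\le C_1|V|^{1/p},\qquad\|H_{\mathcal I}\|_{p',q'}\le C_1|V|^{1/p'} .
\end{equation}
Let $D_k(I_0)$ be the partition of a dyadic $I_0$ into $2^k$ dyadic intervals of equal length. For $I\in D_k(I_0)$ the function
\[
W_{I,j}=|c_{I,j}f_j|\,|d_{I,j}g_j|=w_{I,j}|f_jg_j|
\]
is the density of the \emph{mass} of the pair $(I,j)$. By \eqref{eq:basic}, \eqref{eq:weights} and the Cauchy--Schwarz inequality, for $\mathcal I=D_k(I_0)$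
\begin{equation}\label{eq:mass}
\int\sum_{I,j}W_{I,j}\ge|I_0|,\qquad\sum_{I,j}W_{I,j}\le G_{\mathcal I}H_{\mathcal I}.
\end{equation}
So the total mass does not vanish as $k\to\infty$, and its density is controlled by the two square functions.

\begin{example}[the argument for the Haar system]\label{ex:haar}
Let $I_0=[0,1)$, $|I|=2^{-k}$. Then $c_{I,J}=d_{I,J}=0$ unless $J\supsetneq I$ or $h_J$ is the constant function, and in these cases $|c_{I,J}|=|I||J|^{-1/p'}$, $|d_{I,J}|=|I||J|^{-1/p}$. For such pairs we read off four facts.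
\begin{itemize}
\item[(1)] \emph{Balance.} $|c_{I,J}f_J|=|d_{I,J}g_J|=(|I|/|J|)\mathbf 1_J$.
\item[(2)] \emph{Bounded density.} Each $J$ contains $|J|/|I|$ intervals $I$, so at every point $G^2=H^2=\sum_J|I|/|J|=2^{-k}+\sum_{t<k}2^{t-k}=1$; the term $2^{-k}$ comes from the constant function.
\item[(3)] \emph{The ratio knows the height.} $|c_{I,J}|/|d_{I,J}|=|J|^{(2-p)/p}=\lambda^{p-2}$, where $\lambda=|J|^{-1/p}$ is the height of $f_J$. For $p=2$ the ratio is $1$ and says nothing.
\item[(4)] \emph{The mass sits at the scale of $I$.} The pair $(I,J)$ has mass $|I|^2/|J|$. The nonconstant $h_J$ with $|J|=2^{-t}$, $t<k$, carry total mass $2^{t-k}$, so those with $t\ge k-k_0$ carry $1-2^{-k_0}$.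
\end{itemize}
Now count. The level $t=k-1$ carries mass $\frac12$. By (2) and \eqref{eq:mass}, $r$ functions of this level, living on sets of measure $2^{1-k}$, carry mass at most $r2^{1-k}$. So the level has at least $2^{k-2}$ functions, all of one height. This count uses only (1)--(4), not the list of Haar functions.
\end{example}

The rest of this section proves (1) and (2) for every basis, after a fixed part of the mass is discarded; Section~\ref{sec:flat} does the same for (3), (4) and the count.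

\subsection*{Bounded density}
The bound \eqref{eq:GH} is uniform in $k$, but it allows $G_{D_k(I_0)}$ to concentrate on smaller and smaller sets as $k$ grows, and then few basis functions could carry all the mass. For $q<p$ this cannot happen on every interval: concentrations on $m$ intervals of length $1/m$ could be stacked into a tower of norm $m^{1/q}m^{-1/p}$, too large for \eqref{eq:GH}.

\begin{lemma}\label{lem:tight}
Let $1\le q<p$. For every $\epsilon>0$ there are a dyadic $I_0$ and $M<\infty$ such that for all $k\ge0$, with $G=G_{D_k(I_0)}$, we have $\|G\mathbf 1_{\{G>M\}}\|_{p,q}\le\epsilon|I_0|^{1/p}$.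
\end{lemma}

\begin{proof}
Suppose that for some $\epsilon>0$ and all $I_0,M$ some $k$ violates the inequality. Let $m=2^n$, let $I_1,\dots,I_m$ be the dyadic intervals of length $1/m$, and $\tau_0=1$. Inductively, choose $M_i$ with $|\{G_{D_k(I_i)}>M_i\}|\le\tau_{i-1}$ for all $k$, by \eqref{eq:GH} and (L4); then $k_i$ such that $u_i=G_i\mathbf 1_{\{G_i>M_i\}}$, $G_i=G_{D_{k_i}(I_i)}$, has $\|u_i\|_{p,q}>\epsilon m^{-1/p}$; then $\tau_i<\tau_{i-1}$ by Lemma~\ref{lem:hump} with $\epsilon m^{-1/p}$ in place of $\epsilon$. That lemma gives $\|\max_iu_i\|_{p,q}\ge2^{-1/q}\epsilon\,m^{1/q-1/p}$. But $\max_iu_i\le(\sum_iG_i^2)^{1/2}=G_{\mathcal I}$ for the partition $\mathcal I=\bigcup_iD_{k_i}(I_i)$ of $[0,1)$, and $\|G_{\mathcal I}\|_{p,q}\le C_1$. As $q<p$, this is impossible for large $m$.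
\end{proof}

No such lemma is needed for $H$: once $G$ is bounded, only the $L_1$ tails of $H$ matter, and weak type $p'>1$ controls them.

\begin{lemma}\label{lem:local}
Let $1\le q<p$. There are a dyadic $I_0$ and constants $N,R\ge1$ such that for every $k\ge0$ the following holds. Let $G=G_{D_k(I_0)}$, $H=H_{D_k(I_0)}$, $\Omega=\{G\le N,\ H\le N\}$, and for $I\in D_k(I_0)$
\[
T_{I,j}=\big\{\omega\in\Omega:\ W_{I,j}>0,\ \ R^{-1}|d_{I,j}g_j|\le|c_{I,j}f_j|\le R|d_{I,j}g_j|\big\}.
\]
Then
\begin{equation}\label{eq:half}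
\sum_{I,j}\int_{T_{I,j}}W_{I,j}\ge\tfrac12|I_0| .
\end{equation}
\end{lemma}

\begin{proof}
Take $I_0,M$ from Lemma~\ref{lem:tight} with $\epsilon=1/(8C_1)$. By (L2) and \eqref{eq:GH}, $\int_{\{G>M\}}GH\le\epsilon|I_0|^{1/p}C_1|I_0|^{1/p'}=|I_0|/8$. By \eqref{eq:GH} and (L4), $|\{H>s\}|\le Cs^{-p'}$, so
\[
\int_{\{G\le M,\,H>N\}}GH\le M\Big(N|\{H>N\}|+\int_N^\infty|\{H>s\}|\,ds\Big)\le CMN^{1-p'}\le|I_0|/8
\]
for a suitable $N\ge\max(M,1)$ independent of $k$. The complement of $\Omega$ lies in $\{G>M\}\cup\{G\le M,H>N\}$, so \eqref{eq:mass} gives $\int_\Omega\sum W_{I,j}\ge\frac34|I_0|$.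

Let $R=8N^2/|I_0|$. Where $|c_{I,j}f_j|>R|d_{I,j}g_j|$ we have $W_{I,j}\le R^{-1}|c_{I,j}f_j|^2$; summing over pairs and integrating over $\Omega$ gives at most $R^{-1}\int_\Omega G^2\le R^{-1}N^2=|I_0|/8$. Where $|d_{I,j}g_j|>R|c_{I,j}f_j|$ we have $W_{I,j}\le R^{-1}|d_{I,j}g_j|^2$, and the total is at most $R^{-1}\int_\Omega H^2\le|I_0|/8$. What remains is at least $\frac12|I_0|$.
\end{proof}

\subsection*{Conventions for Sections~\ref{sec:flat} and \ref{sec:two}}
We fix $I_0,N,R$ as in Lemma~\ref{lem:local}. They are chosen once for the basis, so constants may depend on them; no constant depends on $k,I,j$ or the level $t$ introduced below. The letter $I$ ranges over $D_k(I_0)$, and only pairs with $w_{I,j}>0$ are considered. With $b_{I,j}=|c_{I,j}|/|d_{I,j}|\in(0,\infty)$,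
\begin{equation}\label{eq:ratio}
R^{-1}b_{I,j}|f_j|\le|g_j|\le Rb_{I,j}|f_j|\quad\text{and}\quad f_j\ne0\qquad\text{on }T_{I,j}.
\end{equation}
We shall discard mass several times by one rule, which follows from \eqref{eq:weights}: for any family $\mathcal P$ of pairs and any measurable sets $Z_{I,j}$,
\begin{equation}\label{eq:discard}
\int_{Z_{I,j}}|f_jg_j|\le\eta\ \text{ for }(I,j)\in\mathcal P\quad\Longrightarrow\quad\sum_{(I,j)\in\mathcal P}\int_{Z_{I,j}}W_{I,j}\le\eta\,C_2|I_0| .
\end{equation}

\section{Flat families: the case $q<p$, $p\ne2$}\label{sec:flat}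

\begin{proposition}\label{prop:flat}
If $1<p<\infty$, $1\le q<p$ and $p\ne2$, then $h_l(m)\le Cm^{1/p}$ for all $m$.
\end{proposition}

\begin{proof}
\emph{Step 1: each pair interacts at one height.} A normalized bump of height $\lambda$ in $L_{p,q}$ lives on a set of measure about $\lambda^{-p}$, and a normalized bump in $L_{p',q'}$ on that set has height $\lambda^{p/p'}=\lambda^{p-1}$; the ratio is $\lambda^{p-2}$. Since \eqref{eq:ratio} prescribes the ratio, we define $\lambda=\lambda_{I,j}=b_{I,j}^{1/(p-2)}$, so that $b_{I,j}\lambda=\lambda^{p-1}$, and show that other heights contribute little. For $n\in\mathbb Z$ let $T^{(n)}=T_{I,j}\cap\{2^n\lambda\le|f_j|<2^{n+1}\lambda\}$; these sets cover $T_{I,j}$ up to a null set. On $T^{(n)}$, \eqref{eq:ratio} gives $|g_j|\ge R^{-1}2^n\lambda^{p-1}$ and $|f_jg_j|\le Rb_{I,j}|f_j|^2\le4R\,2^{2n}\lambda^p$. Both weak type bounds in \eqref{eq:basic} apply, and $(p-1)p'=p$, so $|T^{(n)}|\le C\lambda^{-p}\min(2^{-np},2^{-np'})$. One of $p,p'$ is larger than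 $2$ and the other smaller; using the larger for $n\ge0$ and the smaller for $n<0$,
\[
\int_{T^{(n)}}|f_jg_j|\le C2^{2n}\min(2^{-np},2^{-np'})\le C2^{-\gamma|n|},\qquad\gamma=\min(|p-2|,|p'-2|)>0 .
\]
Let $T'_{I,j}=T_{I,j}\cap\{2^{-n_0}\lambda\le|f_j|<2^{n_0}\lambda\}$. Then $\int_{T_{I,j}\setminus T'_{I,j}}|f_jg_j|\le C2^{-\gamma n_0}$, so by \eqref{eq:discard} replacing $T$ by $T'$ in \eqref{eq:half} costs at most $|I_0|/8$ for a suitable integer constant $n_0$. Call $(I,j)$ \emph{retained} if $\int_{T'_{I,j}}|f_jg_j|\ge\eta_0:=1/(8C_2)$. By \eqref{eq:discard} the other pairs carry at most $|I_0|/8$, so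
\begin{equation}\label{eq:quarter}
\sum_{(I,j)\ \mathrm{retained}}\int_{T'_{I,j}}W_{I,j}\ge\tfrac14|I_0| .
\end{equation}
The \emph{level} of a retained pair is the integer $t=t(I,j)$ with $2^t\le\lambda_{I,j}^p<2^{t+1}$. To compare different pairs of one level we replace $T'_{I,j}$ by a set that does not depend on $I$. Let $\Lambda=2^{n_0+1}R$ and
\[
B_{j,t}=\big\{\omega\in\Omega:\ \Lambda^{-1}2^{t/p}\le|f_j|\le\Lambda2^{t/p},\ \ \Lambda^{-1}2^{t/p'}\le|g_j|\le\Lambda2^{t/p'}\big\}.
\]
On $T'_{I,j}$, $|f_j|$ is within a factor $2^{n_0}$ of $\lambda$ and, by \eqref{eq:ratio}, $|g_j|$ is within a factor $2^{n_0}R$ of $\lambda^{p-1}=(\lambda^p)^{1/p'}$. So $T'_{I,j}\subset B_{j,t(I,j)}$. Let $J_t$ be the set of $j$ for which some retained $(I,j)$ has level $t$. Then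
\begin{equation}\label{eq:B}
\Lambda^{-2}2^t\le|f_jg_j|\le\Lambda^22^t\ \text{ on }B_{j,t},\qquad c2^{-t}\le|B_{j,t}|\le C2^{-t}\ \text{ for }j\in J_t .
\end{equation}
The upper bound for the measure is weak type, and the lower bound follows from $\eta_0\le\Lambda^22^t|T'_{I,j}|$. On $B_{j,t}$ the functions $f_j$, $g_j$ behave like a Haar pair of length $2^{-t}$.

\emph{Step 2: most mass has level at least $k-k_0$.} We must exclude that the indicators of short intervals are represented by wide, low functions, of which few would suffice. For fixed $I$ let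
\[
V_I=\Big(\sum_{j:\,(I,j)\ \mathrm{retained}}|c_{I,j}f_j|^2\mathbf 1_{T'_{I,j}}\Big)^{1/2}.
\]
Then $V_I\le G_{\{I\}}$ and, by the definition of $T_{I,j}$, $V_I\le RH_{\{I\}}$. By \eqref{eq:GH} for $\mathcal I=\{I\}$ and (L4), $|\{V_I\ge s\}|\le C|I|\min(s^{-p},s^{-p'})$. Let $r_0=\min(p,p')<2$. On $T'_{I,j}$ we have $W_{I,j}\le R|c_{I,j}f_j|^2$, so for $v>0$
\[
\sum_{j:\,(I,j)\ \mathrm{retained}}\int_{T'_{I,j}\cap\{V_I<v\}}W_{I,j}\le R\int_{\{V_I<v\}}V_I^2\le R\int_0^v2s\,|\{V_I>s\}|\,ds\le C|I|v^{2-r_0}.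
\]
Fix a constant $v>0$ that makes this at most $|I|/16$. The rest of the mass of $I$ lies on $S_I=\{V_I\ge v\}$, and $|S_I|\le C|I|\le C2^{-k}$. A pair of level $t<k-k_0$ is too low to have much mass on so small a set: by \eqref{eq:B}, $\int_{T'_{I,j}\cap S_I}|f_jg_j|\le\Lambda^22^t|S_I|\le C2^{-k_0}$. By \eqref{eq:discard}, the retained pairs of level less than $k-k_0$ contribute to \eqref{eq:quarter} at most $\sum_I|I|/16+C2^{-k_0}C_2|I_0|\le|I_0|/8$ for a suitable integer constant $k_0$. Therefore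
\begin{equation}\label{eq:eighth}
\sum_{(I,j)\ \mathrm{retained},\ t(I,j)\ge k-k_0}\int_{T'_{I,j}}W_{I,j}\ge\tfrac18|I_0| .
\end{equation}

\emph{Step 3: many essentially disjoint sets of one level.} The sets $B_{j,t}$, $j\in J_t$, may overlap. For given $k,t$ call a sequence $j_1,\dots,j_r$ in $J_t$ \emph{admissible} if $|B_{j_i,t}\setminus\bigcup_{l<i}B_{j_l,t}|\ge\frac12|B_{j_i,t}|$ for all $i$. Its members are distinct, because $|B_{j,t}|>0$, and its initial segments are admissible. We claim that for each $r$ there are $k,t$ with an admissible sequence of length $r$.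

Suppose instead that all admissible sequences, for all $k,t$, have length at most $r_1$. Fix $k$ and $t$ with $J_t\ne\emptyset$, take a longest admissible sequence and let $U\subset\Omega$ be the union of its sets $B_{j_i,t}$. Then $|U|\le Cr_12^{-t}$, and $|B_{j,t}\cap U|\ge\frac12|B_{j,t}|$ for all $j\in J_t$, since the sequence cannot be extended. For a retained pair of level $t$, \eqref{eq:B} gives
\[
\int_{T'_{I,j}}W_{I,j}\le w_{I,j}\Lambda^22^t|B_{j,t}|\le Cw_{I,j},\qquad\int_UW_{I,j}\ge w_{I,j}\Lambda^{-2}2^t\,\tfrac12|B_{j,t}|\ge cw_{I,j}.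
\]
So a fixed fraction of the mass of level $t$ can be found on $U$, where the density is bounded: by \eqref{eq:mass} and $U\subset\Omega$,
\[
\sum_{t(I,j)=t}\int_{T'_{I,j}}W_{I,j}\le C\int_U\sum_{I,j}W_{I,j}\le C\int_UGH\le CN^2|U|\le Cr_12^{-t}.
\]
Summing over $t\ge k-k_0$ bounds the left side of \eqref{eq:eighth} by $Cr_12^{k_0-k}$, which contradicts \eqref{eq:eighth} for large $k$.

\emph{Step 4: test functions.} Let $j_1,\dots,j_m$ be admissible for some $k,t$, and $E_i=B_{j_i,t}\setminus\bigcup_{l<i}B_{j_l,t}$. These sets are disjoint, and $c2^{-t}\le|E_i|\le C2^{-t}$. Let $\psi_i=2^{t/p}\,\overline{\operatorname{sgn}g_{j_i}}\,\mathbf 1_{E_i}$. For all signs $\|\sum_i\varepsilon_i\psi_i\|\le C2^{t/p}(m2^{-t})^{1/p}=Cm^{1/p}$, and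
\[
\langle\psi_i,g_{j_i}\rangle=2^{t/p}\int_{E_i}|g_{j_i}|\ge2^{t/p}\Lambda^{-1}2^{t/p'}c2^{-t}\ge c .
\]
Lemma~\ref{lem:avg} gives $\|\sum_{i\le m}f_{j_i}\|\le Cm^{1/p}$ with $C$ independent of $m$.
\end{proof}

The hypothesis $q<p$ entered only through Lemma~\ref{lem:tight}, that is, through $GH\le N^2$ in Step~3 and the choice of $R$. The hypothesis $p\ne2$ entered through $\lambda$ and $\gamma>0$ in Step~1 and through $r_0<2$ in Step~2.

\section{The case $q<p=2$}\label{sec:two}

For $p=2$ we cannot isolate a height. We look instead at the coefficients of the random function $\sum_I\varepsilon_I\mathbf 1_I$, whose $j$-th coefficient $\sum_I\varepsilon_Ic_{I,j}$ has typical size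
\[
a_j=\Big(\sum_{I\in D_k(I_0)}|c_{I,j}|^2\Big)^{1/2}.
\]
In Example~\ref{ex:haar} with $p=2$ we have $a_J^2=(|J|/|I|)\cdot|I|^2/|J|=2^{-k}$ for $2^k$ indices $J$, and $a_J=0$ for the others: the $a_J$ are uniformly small, yet $\sum a_J^2=1$. Both properties persist for every basis. On the other hand the random function has bounded norm, so its $i$-th largest coefficient is at most $C/h_l(i)$. These three facts are incompatible if $h_l$ grows too fast.

\begin{proposition}\label{prop:two}
If $p=2$ and $1\le q<2$, then $\sum_mh_l(m)^{-2}=\infty$.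
\end{proposition}

\begin{proof}
\emph{The sum of squares is bounded below.} By (L4), $f^*(y)\le C\|f\|_{2,q}\,y^{-1/2}$, so for $q<2$
\[
\|f\|_2^2=\int(f^*)^{2-q}(f^*)^q\le C\|f\|_{2,q}^{2-q}\int f^*(y)^qy^{q/2-1}dy=C\|f\|_{2,q}^2 .
\]
Hence $\|f_j\|_2\le C$ and, by \eqref{eq:ratio}, $\int_{T_{I,j}}|f_jg_j|\le Rb_{I,j}\|f_j\|_2^2\le Cb_{I,j}$. By \eqref{eq:discard}, the pairs with $b_{I,j}<\rho$ contribute at most $|I_0|/4$ to \eqref{eq:half} for a suitable constant $\rho>0$. For the other pairs $w_{I,j}=|c_{I,j}|^2/b_{I,j}\le\rho^{-1}|c_{I,j}|^2$ and $\int|f_jg_j|\le C$. So $\frac14|I_0|\le C\rho^{-1}\sum_{I,j}|c_{I,j}|^2$, that is,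
\begin{equation}\label{eq:sumsq}
\sum_ja_j^2\ge c_1>0\qquad\text{with $c_1$ independent of $k$.}
\end{equation}

\emph{The $a_j$ are uniformly small.} Let $\delta=2^{-k}|I_0|$. We have $a_j=\sup|\sum_I\alpha_Ic_{I,j}|=\sup|\langle u,g_j\rangle|\le C\sup\|u\|_{2,q}$, where $u=\sum_I\alpha_I\mathbf 1_I$ and the supremum is over $\|\alpha\|_2\le1$. For such $u$ we have $u^*\le1$ and $\|u\|_2\le\delta^{1/2}$. H\"older's inequality on $[\delta,1]$ with exponents $2/q$ and $2/(2-q)$ gives
\[
\|u\|_{2,q}^q\le\int_0^\delta y^{q/2-1}dy+\|u\|_2^q\Big(\int_\delta^1\frac{dy}y\Big)^{1-q/2}\le C\delta^{q/2}\Big(1+\log\frac1\delta\Big)^{1-q/2}.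
\]
So $\sup_ja_j\le\eta_k$ with $\eta_k\to0$ as $k\to\infty$.

\emph{The $a_j$ decay like $1/h_l$.} Let $\beta_j(\varepsilon)=\sum_I\varepsilon_Ic_{I,j}$. For finite $A$, \eqref{eq:mono} gives $\|\sum_{j\in A}|\beta_j(\varepsilon)|f_j\|\le K\|\mathbf 1_{I_0}\|$. Averaging over signs gives the same bound for $\sum_{j\in A}(\mathbb E|\beta_j|)f_j$, and $\mathbb E|\beta_j|\ge\kappa a_j$ by Lemma~\ref{lem:khin}. By \eqref{eq:mono} again, $\kappa\min_{j\in A}a_j\cdot\|f_A\|\le K^2\|\mathbf 1_{I_0}\|$. So
\begin{equation}\label{eq:decay}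
\min_{j\in A}a_j\le C_3/h_l(|A|)\qquad\text{with $C_3$ independent of $k$ and $A$.}
\end{equation}

\emph{Conclusion.} Suppose $\sum h_l(m)^{-2}<\infty$. Then $h_l(m)\to\infty$, so by \eqref{eq:decay} only finitely many $a_j$ exceed a given positive number, and $(a_j)$ has a non-increasing rearrangement $(a_{(i)})$ with the same sum of squares. Taking for $A$ the indices of the $i$ largest terms, $a_{(i)}\le\min(\eta_k,C_3/h_l(i))$. By dominated convergence $\sum_ja_j^2\le\sum_i\min(\eta_k,C_3/h_l(i))^2\to0$ as $k\to\infty$, contrary to \eqref{eq:sumsq}.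
\end{proof}

The conclusion is weaker than $h_l(m)\le Cm^{1/2}$, but it rules out $h_l(m)\ge cm^\alpha$ for all $m$ whenever $\alpha>\frac12$, and $\alpha=1/q$ is the case we need.

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:quant}]
Since $p\ne q$, we have $(p,q)\ne(2,2)$.

\emph{Let $q<p$.} Then $h_r(m)\ge cm^{1/q}$ by Proposition~\ref{prop:tower}(i). If $p\ne2$, then $h_l(m)\le Cm^{1/p}$ by Proposition~\ref{prop:flat}; if $p=2$, then $\sum h_l(m)^{-2}=\infty$ by Proposition~\ref{prop:two}.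

\emph{Let $p<q$.} Then $q>1$, and $h_l(m)\le Cm^{1/q}$ by Proposition~\ref{prop:tower}(ii). We pass to the dual basis $(g_j)$ of $L_{p',q'}$, where $1<q'<p'<\infty$, and put $g_A=\sum_{j\in A}g_j$, $h_l^*(m)=\inf_{|A|=m}\|g_A\|_*$. For $|A|=m$ we have $m=\langle f_A,g_A\rangle\le h_r(m)\|g_A\|_*$, so
\[
h_r(m)\ge m/h_l^*(m).
\]
If $p\ne2$, then $p'\ne2$, and Proposition~\ref{prop:flat} gives $h_l^*(m)\le Cm^{1/p'}$, hence $h_r(m)\ge cm^{1/p}$. If $p=2$, Proposition~\ref{prop:two} gives $\sum(h_r(m)/m)^2\ge\sum h_l^*(m)^{-2}=\infty$.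

This proves (b) and the bounds for $h_r,h_l$ in (a). For $p\ne2$, Proposition~\ref{prop:leb} gives $L_m\ge h_r(m)/(2Kh_l(m))\ge cm^{|1/p-1/q|}$. The statement on the Haar system is Proposition~\ref{prop:haar}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $(f_j)$ be a greedy basis of $L_{p,q}$, $p\ne q$. It is unconditional by Lemma~\ref{lem:uncond}, and $h_r(m)\le Ch_l(m)$ for all $m$ by Proposition~\ref{prop:leb}. We apply Theorem~\ref{thm:quant}. If $p\ne2$, then $L_m\ge cm^{|1/p-1/q|}\to\infty$. If $p=2>q$, then $h_l(m)\ge cm^{1/q}$, so $\sum h_l(m)^{-2}\le C\sum m^{-2/q}<\infty$. If $p=2<q$, then $h_r(m)\le Cm^{1/q}$, so $\sum(h_r(m)/m)^2\le C\sum m^{2/q-2}<\infty$, because $2-2/q>1$. Each case is a contradiction.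
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:iff}]
For $p=q$, Proposition~\ref{prop:haar} gives $L_m\le C$: the normalized Haar system is greedy in $L_p$, $1<p<\infty$, which is Temlyakov's theorem. For $p\ne q$ apply Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Greediness of the Haar system in rearrangement invariant spaces},
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 86427}.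

\end{thebibliography}
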